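\title{The number of models of the theory of a unitriangular group}

\begin{abstract}
Let $R$ be an associative ring with unit and let $\mathrm{UT}_n(R)$ be the group of upper unitriangular $n\times n$ matrices over $R$. We prove the conjecture that, for each infinite cardinal $\lambda$, the number of models of cardinality $\lambda$ of the complete theory of $\mathrm{UT}_n(R)$ is the same for all $n\ge 3$. The proof is a dichotomy. For one class of rings the number of models is $2^\lambda$. For all other rings every model is a group $\mathrm{UT}_n(S)$, and it determines $S$ up to reversing the multiplication on a direct factor. We also show that the relation $\mathrm{UT}_n(R)\cong\mathrm{UT}_n(S)$ between rings is the same for all $n\ge4$ but is strictly coarser for $n=3$.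
\end{abstract}

\section{Introduction}\label{sec:intro}

Rings are associative with unit, and the zero ring is allowed. For a ring $R$ and $n\ge1$, let $\mathrm{UT}_n(R)$ be the group of $n\times n$ matrices over $R$ with zeros below the main diagonal and ones on it. This group is trivial for $n=1$ and is the additive group $R^+$ for $n=2$. For $n\ge3$ it is $(n-1)$-step nilpotent (if $R\ne0$), and the multiplication of $R$ becomes visible in it: if $e_{ij}$ are the matrix units and $t_{ij}(a)=1+ae_{ij}$, then the commutator of $t_{12}(a)$ and $t_{23}(b)$ is $t_{13}(ab)$.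

For a structure $M$ and an infinite cardinal $\lambda$, let $I(\lambda,M)$ be the number of isomorphism types of models of cardinality $\lambda$ of the complete first-order theory $\mathrm{Th}(M)$. It counts the structures of size $\lambda$ that no first-order sentence distinguishes from $M$; for rings and groups it is at most $2^\lambda$. Conjecture~3.21 of \cite{UT} states:
\begin{quote}
\emph{For fixed $R$ and $\lambda$, the number $I(\lambda,\mathrm{UT}_n(R))$ does not depend on $n\ge3$.}
\end{quote}
We prove this conjecture.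

The group is built from the ring by polynomial formulas, and the ring can be defined in the group once the matrices $t_{ij}(1)$ are named (Section~\ref{sec:def}). A first guess is therefore $I(\lambda,\mathrm{UT}_n(R))=I(\lambda,R)$. This is known to be true for commutative $R$ and known to fail in general: there is a ring $R$ with $I(\aleph_1,R)=3$ and $I(\aleph_1,\mathrm{UT}_n(R))=2$ for every $n\ge3$. (Neither fact is used below.) One source of loss is easy to see. Reflecting a matrix in the antidiagonal and inverting it gives $\mathrm{UT}_n(R)\cong\mathrm{UT}_n(R^{\mathrm{op}})$, and $\mathrm{UT}_n$ commutes with direct products, so the group does not change if the multiplication is reversed on a direct factor of the ring. Write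
\[
R\sim S\quad\text{if}\quad R\cong R_1\times R_2\ \text{ and }\ S\cong R_1\times R_2^{\mathrm{op}}\ \text{ for some rings }R_1,R_2 .
\]
This is an equivalence relation (Lemma~\ref{lem:sim}). If every model of $\mathrm{Th}(\mathrm{UT}_n(R))$ were a group $\mathrm{UT}_n(S)$, and if this group determined $S$ exactly up to $\sim$, then counting models would be a question about rings in which $n$ does not occur.

Each of these two premises meets an obstacle. The second one is false for $n=3$ (Theorem~\ref{thm:iso}(c)). For the first one, a model of the theory contains definable substitutes for the subgroups $t_{i,i+1}(R)$ only modulo the center, and the resulting central extensions have to be split. We isolate two conditions on $R$ that remove both obstacles, and we show that the failure of either condition forces the largest possible number of models for every $n$.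

\begin{definition}\label{def:tame}
A central element $c$ of a ring $R$ is \emph{$\pi$-regular} if $c^m\in c^{m+1}R$ for some $m\ge1$. Let $\theta_m$ be the first-order sentence ``$c^m\in c^{m+1}R$ for every central $c$''. The ring $R$ is \emph{tame} if
\begin{enumerate}
\item[(i)] $R\models\theta_m$ for some $m\ge1$, and
\item[(ii)] $R^+$ has $p$-torsion for only finitely many primes $p$.
\end{enumerate}
Otherwise $R$ is \emph{wild}.
\end{definition}

Division rings are tame, with $m=1$. A finite ring is tame, with $m=|R|$, since the chain $R\supseteq cR\supseteq c^2R\supseteq\cdots$ stops. The rings $\mathbb Z$ and $K[T]$ ($K$ a field) violate (i), as $c=2$ and $c=T$ show. The product $\prod_p\mathbb F_p$ over all primes satisfies $\theta_1$ and violates (ii).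

\begin{theorem}\label{thm:main}
Let $R$ be a ring, $n\ge3$, and $\lambda$ an infinite cardinal.
\begin{enumerate}
\item[(a)] If $R$ is wild, then $I(\lambda,\mathrm{UT}_n(R))=2^\lambda$.
\item[(b)] If $R$ is tame, then $I(\lambda,\mathrm{UT}_n(R))$ is the number of $\sim$-classes of rings $S$ of cardinality $\lambda$ such that $S^{\mathcal U}\sim R^{\mathcal U}$ for some ultrafilter $\mathcal U$.
\end{enumerate}
In particular, $I(\lambda,\mathrm{UT}_n(R))$ does not depend on $n\ge3$.
\end{theorem}

Here $S^{\mathcal U}$ is the ultrapower. The second theorem describes the isomorphism relation itself. Part (b) comes out of the proof of Theorem~\ref{thm:main}; parts (a) and (c) are not needed for it.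

\begin{theorem}\label{thm:iso}
\begin{enumerate}
\item[(a)] For $n\ge4$ and arbitrary rings $R,S$: $\mathrm{UT}_n(R)\cong\mathrm{UT}_n(S)$ if and only if $R\sim S$.
\item[(b)] For $n=3$ the same holds if every central element of $R$ is $\pi$-regular.
\item[(c)] Without that hypothesis, (b) fails: there are rings $R,S$ with $\mathrm{UT}_3(R)\cong\mathrm{UT}_3(S)$ and $\mathrm{UT}_n(R)\not\cong\mathrm{UT}_n(S)$ for all $n\ge4$.
\end{enumerate}
\end{theorem}

\begin{example}\label{ex:simple}
Two special cases show what Theorem~\ref{thm:main}(b) counts; both use (F1) and (F2) of Section~\ref{sec:facts}. Let $R$ be tame and commutative. A ring that is $\sim$-equivalent to a commutative ring is isomorphic to it, so the condition on $S$ is $S^{\mathcal U}\cong R^{\mathcal U}$, that is $S\equiv R$, and the count is $I(\lambda,R)$. Next let $R$ be tame with no central idempotents other than $0$ and $1$. This is a first-order property, so the condition on $S$ is $S\equiv R$ or $S\equiv R^{\mathrm{op}}$, and the $\sim$-class of $S$ consists of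 $S$ and $S^{\mathrm{op}}$. If $R\not\equiv R^{\mathrm{op}}$, each class contains exactly one model of $\mathrm{Th}(R)$ and the count is again $I(\lambda,R)$. If $R\equiv R^{\mathrm{op}}$, the count is the number of orbits of the involution $S\mapsto S^{\mathrm{op}}$ on the models of $\mathrm{Th}(R)$ of cardinality $\lambda$.
\end{example}

The proof has three parts. Sections~\ref{sec:isom} and~\ref{sec:adj} solve the isomorphism problem: an isomorphism of groups yields an isometry of biadditive forms on $S^2$ and $R^2$, the isometry yields one central element $k\in R$, and $R\sim S$ as soon as $k$ is $\pi$-regular. Sections~\ref{sec:def} and~\ref{sec:tame} show that for tame $R$ all models are unitriangular groups. Section~\ref{sec:wild} treats wild rings. Theorem~\ref{thm:main} is assembled in Section~\ref{sec:proof}, and Section~\ref{sec:n} proves the rest of Theorem~\ref{thm:iso}.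

\section{Preliminaries}\label{sec:prelim}

\subsection{Computing in $\mathrm{UT}_n(R)$}

Let $n\ge3$ and $G=\mathrm{UT}_n(R)$. Let $\mathfrak n_s$ be the set of matrices $x$ with $x_{ij}=0$ for $j-i<s$, and put $\Gamma_s=1+\mathfrak n_s$ for $s\ge1$. Then $\mathfrak n_r\mathfrak n_s\subseteq\mathfrak n_{r+s}$ and $\mathfrak n_n=0$, each $\Gamma_s$ is a group, and $\Gamma_1=G$. Our commutator is
\begin{equation}\label{eq:comm}
[g,h]=ghg^{-1}h^{-1}=1+(gh-hg)(hg)^{-1}.
\end{equation}
Call a row of a matrix \emph{trivial} if it is the corresponding row of the identity matrix. If row $k$ of $u\in G$ is trivial, then $e_{ik}u=e_{ik}$ and hence $e_{ik}u^{-1}=e_{ik}$; this is how the factor $(hg)^{-1}$ in \eqref{eq:comm} is usually discarded. For instance, for $i<j$, $k<l$ and $a,b\in R$,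
\begin{equation}\label{eq:rel}
\begin{gathered}
t_{ij}(a)t_{ij}(b)=t_{ij}(a+b),\qquad [t_{ij}(a),t_{jl}(b)]=t_{il}(ab),\\
[t_{ij}(a),t_{kl}(b)]=1\quad\text{if } j\ne k\text{ and }i\ne l .
\end{gathered}
\end{equation}
If $g=1+x\in\Gamma_r$ and $h=1+y\in\Gamma_s$, then $gh-hg=xy-yx\in\mathfrak n_{r+s}$, and the factor $(hg)^{-1}$ changes it only modulo $\mathfrak n_{r+s+1}$. Thus
\begin{equation}\label{eq:lead}
[g,h]\in\Gamma_{r+s},\qquad [g,h]_{ij}=g_{i,i+r}h_{i+r,j}-h_{i,i+s}g_{i+s,j}\quad\text{for }j-i=r+s .
\end{equation}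
Comparing $ge_{kl}=\sum_{i\le k}g_{ik}e_{il}$ with $e_{kl}g=\sum_{j\ge l}g_{lj}e_{kj}$ gives
\begin{equation}\label{eq:cent}
C_G(t_{kl}(1))=\{g:\ g_{ik}=0\text{ for }i<k,\ \ g_{lj}=0\text{ for }j>l\}.
\end{equation}
An element that commutes with all $t_{1l}(1)$ and all $t_{kn}(1)$ therefore has $(1,n)$ as its only possible off-diagonal position, and $t_{1n}(a)$ is central because $e_{1n}\mathfrak n_1=\mathfrak n_1e_{1n}=0$. So the center is $Z(G)=t_{1n}(R)=\Gamma_{n-1}$.

Fix once and for all an order of the pairs $i<j$ in which the column index $j$ decreases.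

\begin{lemma}[Normal form]\label{lem:nf}
The product of the matrices $t_{ij}(a_{ij})$, taken in the fixed order, is $1+\sum_{i<j}a_{ij}e_{ij}$. Hence every $g\in G$ is such a product in exactly one way, with $a_{ij}=g_{ij}$.
\end{lemma}

\begin{proof}
Put $x_j=\sum_{i<j}a_{ij}e_{ij}$. A product $e_{ij}e_{kl}$ with $k<l\le j$ vanishes, since $k\ne j$. With $l=j$ this gives $\prod_it_{ij}(a_{ij})=1+x_j$, and with $l<j$ it gives $x_jx_l=0$. Hence $(1+x_n)(1+x_{n-1})\cdots(1+x_2)=1+\sum_jx_j$.
\end{proof}

\begin{lemma}[Presentation]\label{lem:pres}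
$G$ is presented by the generators $t_{ij}(a)$, $i<j$, $a\in R$, and the relations \eqref{eq:rel}.
\end{lemma}

\begin{proof}
Let $\tilde G$ be the presented group, $K_j\le\tilde G$ the subgroup generated by the generators in column $j$, and $\tilde G_j=\langle K_2,\dots,K_j\rangle$. By the third relation $K_j$ is abelian, so by the first relation its elements are the products $\prod_it_{ij}(a_{ij})$. For $l<j$, the element $t_{kl}(b)t_{ij}(a)t_{kl}(b)^{-1}$ equals $t_{kj}(ba)t_{ij}(a)$ if $l=i$ and $t_{ij}(a)$ otherwise. Since $t_{kl}(b)^{-1}=t_{kl}(-b)$, the group $K_j$ is normal in $\tilde G_j$, so $\tilde G_j=K_j\tilde G_{j-1}$ and $\tilde G=K_nK_{n-1}\cdots K_2$. Every element of $\tilde G$ is thus an ordered product as in Lemma~\ref{lem:nf}, and that lemma shows that the natural map $\tilde G\to G$ is bijective.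
\end{proof}

\begin{lemma}\label{lem:lcs}
The lower central series of $G$ is $\gamma_s(G)=\Gamma_s$.
\end{lemma}

\begin{proof}
Suppose $\gamma_s(G)=\Gamma_s$. Then $\gamma_{s+1}(G)=[\Gamma_s,G]\subseteq\Gamma_{s+1}$ by \eqref{eq:lead}. By Lemma~\ref{lem:nf}, $\Gamma_{s+1}$ is generated by the elements $t_{ij}(a)=[t_{i,j-1}(a),t_{j-1,j}(1)]$ with $j-i\ge s+1$, which lie in $[\Gamma_s,G]$.
\end{proof}

\subsection{Two lemmas on rings}

\begin{lemma}\label{lem:sim}
\begin{enumerate}
\item[(a)] The relation $\sim$ is an equivalence relation, and $R\sim S$, $R'\sim S'$ imply $R\times R'\sim S\times S'$.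
\item[(b)] If $R\sim S$ and $R\models\theta_m$, then $S\models\theta_m$.
\item[(c)] If $R\sim S$, then $\mathrm{UT}_n(R)\cong\mathrm{UT}_n(S)$.
\end{enumerate}
\end{lemma}

\begin{proof}
For a central idempotent $c$ of $R$ let $R^{(c)}$ be $R^+$ with the product $a\cdot_cb=(1-c)ab+c\,ba$. Then $R^{(c)}\cong(1-c)R\times(cR)^{\mathrm{op}}$, so $R\sim S$ if and only if $S\cong R^{(c)}$ for some $c$. From $a\cdot_cb-b\cdot_ca=(1-2c)(ab-ba)$ and $(1-2c)^2=1$ we see that $R$ and $R^{(c)}$ have the same center, and $z\cdot_ca=za$ for central $z$. This proves (b), and it shows that $R$ and $R^{(c)}$ have the same central idempotents. Expanding the definition gives $(R^{(c)})^{(d)}=R^{(c+d-2cd)}$, where $c+d-2cd=c(1-d)+d(1-c)$ is a central idempotent. This yields transitivity, and with $R^{(0)}=R$ also reflexivity and ($d=c$) symmetry. For products, $(R\times R')^{(c,c')}=R^{(c)}\times R'^{(c')}$.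

For (c), note that $\mathrm{UT}_n(R_1\times R_2)=\mathrm{UT}_n(R_1)\times\mathrm{UT}_n(R_2)$. For $g\in\mathrm{UT}_n(R_2)$ define $g^\tau\in\mathrm{UT}_n(R_2^{\mathrm{op}})$ by $(g^\tau)_{ij}=g_{n+1-j,\,n+1-i}$. The $(i,j)$ entry of $h^\tau g^\tau$, computed over $R_2^{\mathrm{op}}$, is $\sum_kg_{n+1-j,\,n+1-k}h_{n+1-k,\,n+1-i}$, which is the $(i,j)$ entry of $(gh)^\tau$. So $g\mapsto(g^\tau)^{-1}$ is an isomorphism.
\end{proof}

A $\pi$-regular central element splits the ring into a part where it is a unit and a part where it is nilpotent.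

\begin{lemma}\label{lem:fitting}
Let $c\in R$ be central and $c^m\in c^{m+1}R$ with $m\ge1$. There is a central idempotent $e_c$ such that $(1-e_c)R=c^mR$, $e_cR=\{x:c^mx=0\}$, and $c(1-e_c)$ is a unit of the ring $(1-e_c)R$.
\end{lemma}

\begin{proof}
Let $c^m=c^{m+1}r$. Substituting this identity into itself gives $c^m=c^{2m}r^m$. Put $d=c^mr^m$, an element of the two-sided ideal $c^mR=Rc^m$. Then $c^md=c^m$, so $d\cdot c^mx=c^mx$ and $xc^m\cdot d=xc^m$ for all $x$: the element $d$ is a two-sided identity of the ideal. Hence $d^2=d$, $dR=c^mR$, and $xd=dxd=dx$ for all $x\in R$. The central element $cd$ of $dR$ has the inverse $c^{m-1}r^md$. Put $e_c=1-d$. Then $c^me_c=0$; conversely, $c^mx=0$ gives $(cd)^m\,dx=0$, so $dx=0$ and $x\in e_cR$.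
\end{proof}

\subsection{Facts from model theory and abelian group theory}\label{sec:facts}

We write $M\equiv M'$ if $M$ and $M'$ satisfy the same first-order sentences. Besides the compactness and L\"owenheim--Skolem theorems we use the following.
\begin{enumerate}
\item[(F1)] (\L o\'s) $M^{\mathcal U}\equiv M$ for every ultrapower of $M$. Working entry by entry, $\mathrm{UT}_n(S)^{\mathcal U}\cong\mathrm{UT}_n(S^{\mathcal U})$.
\item[(F2)] (Keisler--Shelah) If $M\equiv M'$, then $M^{\mathcal U}\cong M'^{\,\mathcal U}$ for some ultrafilter $\mathcal U$.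
\item[(F3)] (Shelah \cite[Ch.~VIII]{Sh}) A formula $\chi(\bar x;\bar y)$ has the \emph{order property} in $M$ if there are tuples $\bar a_i,\bar b_j$ ($i,j\in\mathbb N$) with $M\models\chi(\bar a_i;\bar b_j)$ if and only if $i\ge j$. A complete theory is \emph{unstable} if some formula has the order property in some model; parameters may be allowed in $\chi$, since they can be appended to the $\bar a_i$. A countable complete unstable theory has $2^\lambda$ models of each uncountable cardinality $\lambda$.
\item[(F4)] The \emph{type} of a finite tuple is the set of formulas it satisfies. If a countable complete theory without finite models has $2^{\aleph_0}$ types of $k$-tuples for some $k$, then it has $2^{\aleph_0}$ countable models, because each type is realized in a countable model and each countable model realizes only countably many types.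
\item[(F5)] A subgroup $A$ of an abelian group $D$ is \emph{pure} if $jD\cap A=jA$ for all $j\ge1$, and \emph{bounded} if $\nu A=0$ for some $\nu\ge1$. A bounded pure subgroup is a direct summand (Pr\"ufer--Kulikov). A divisible subgroup is a direct summand.
\end{enumerate}

\section{From group isomorphisms to isometries}\label{sec:isom}

In $G=\mathrm{UT}_3(R)$ the center is $t_{13}(R)$, and $g\mapsto(g_{12},g_{23})$ identifies $G/Z(G)$ with the additive group $R^2$. If $g,g'$ have images $(a,b),(a',b')$, then $[g,g']=t_{13}(ab'-a'b)$ by \eqref{eq:lead}. An isomorphism of groups preserves this commutator map, which suggests the following definition.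

\begin{definition}\label{def:isom}
Let $\varepsilon\in\{1,-1\}$. Define $B_R\colon R^2\times R^2\to R$ by $B_R((a,b),(a',b'))=ab'+\varepsilon a'b$. An \emph{$\varepsilon$-isometry} $S\to R$ is a pair of additive bijections $\varphi\colon S^2\to R^2$, $\psi\colon S\to R$ with $B_R(\varphi v,\varphi w)=\psi(B_S(v,w))$ for all $v,w\in S^2$.
\end{definition}

The map $B_R$ is biadditive, and $B_R(w,v)=\varepsilon B_R(v,w)$. It is nondegenerate: pairing $(a,b)$ with $(0,1)$ and $(1,0)$ returns $a$ and $\varepsilon b$. An isomorphism $\mathrm{UT}_3(S)\to\mathrm{UT}_3(R)$ induces $\varphi$ on the central quotients and $\psi$ on the centers, and $(\varphi,\psi)$ is a $(-1)$-isometry.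

For $n\ge4$ we look for a form of the same shape, so that one argument covers all $n$. The entries at $(1,2)$ and $(n-1,n)$ no longer meet in a single commutator, but they are joined through position $(2,n-1)$: a double commutator of $t_{12}(a)$, $t_{2,n-1}(y)$, $t_{n-1,n}(b)$ produces $ayb$ in the center. We need characteristic sections that carry these three coordinates. Let $G=\mathrm{UT}_n(R)$, $\gamma_s=\gamma_s(G)$, and
\[
C=C_G(\gamma_{n-2}),\qquad M=\{h\in\gamma_{n-3}:[C,h]\subseteq\gamma_{n-1}\}.
\]
Every isomorphism $\mathrm{UT}_n(S)\to\mathrm{UT}_n(R)$ respects these definitions.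

\begin{lemma}\label{lem:CM}
Let $n\ge4$.
\begin{enumerate}
\item[(a)] $C=\{g:g_{12}=g_{n-1,n}=0\}$, so $G/C\cong R^2$ via the \emph{coordinates} $(g_{12},g_{n-1,n})$.
\item[(b)] $M$ consists of the matrices $h=1+ye_{2,n-1}+\rho e_{1,n-1}+\sigma e_{2n}+\delta e_{1n}$. It is abelian, the entries add under multiplication, and $M/\gamma_{n-2}\cong R^+$ via $y$.
\item[(c)] If $g,g'\in G$ have coordinates $(a,b),(a',b')$ and $h\in M$ is as in (b), then
\begin{gather}
[g,h]=1+ay\,e_{1,n-1}-yb\,e_{2n}+(a\sigma-\rho b-ayb)\,e_{1n},\label{eq:gh}\\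
[g',[g,h]]=t_{1n}\bigl(-(ayb'+a'yb)\bigr).\label{eq:ggh}
\end{gather}
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For $g\in G$ and $h\in\gamma_{n-2}$, formula \eqref{eq:lead} gives
\begin{equation}\label{eq:top}
[g,h]=t_{1n}(g_{12}h_{2n}-h_{1,n-1}g_{n-1,n}).
\end{equation}
Take $h=t_{2n}(1)$ and $h=t_{1,n-1}(1)$.

(b) For $g\in C$ and $h\in\gamma_{n-3}$, the entries of $[g,h]\in\gamma_{n-2}$ at $(1,n-1)$ and $(2,n)$ are $-h_{1,n-2}g_{n-2,n-1}$ and $g_{23}h_{3n}$ by \eqref{eq:lead}. Both vanish for all $g\in C$ if and only if $h_{1,n-2}=h_{3n}=0$; test with $t_{n-2,n-1}(1)$ and $t_{23}(1)$, which lie in $C$. The four remaining positions of $\gamma_{n-3}$ form the block in rows $1,2$ and columns $n-1,n$. As $n-1\ge3$, two matrices supported on this block have product $0$.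

(c) Write $g=1+x$ and $h=1+\eta$. In $x\eta$ only columns $1,2$ of $x$ matter, and they contain the single entry $a$; in $\eta x$ only rows $n-1,n$ of $x$ matter, and they contain the single entry $b$. So
\[
gh-hg=ay\,e_{1,n-1}-yb\,e_{2n}+(a\sigma-\rho b)\,e_{1n}.
\]
Row $n-1$ of $h$ is trivial, so row $n-1$ of $hg$ is that of $g$, and row $n-1$ of $(hg)^{-1}$ has the single off-diagonal entry $-b$, at $(n-1,n)$. Now \eqref{eq:comm} gives \eqref{eq:gh}, and \eqref{eq:top} applied to $g'$ and $[g,h]$ gives \eqref{eq:ggh}.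
\end{proof}

Let $F\colon\mathrm{UT}_n(S)\to\mathrm{UT}_n(R)$ be an isomorphism, $n\ge4$. It induces additive bijections $\varphi\colon S^2\to R^2$ on $G/C$, $\mu\colon S\to R$ on $M/\gamma_{n-2}$, and $\psi\colon S\to R$ on $\gamma_{n-1}$. Call $F$ \emph{normalized} if $\mu(1)=1$.

\begin{proposition}\label{prop:isom}
Let $\mathrm{UT}_n(S)\cong\mathrm{UT}_n(R)$. If $n=3$, there is a $(-1)$-isometry $S\to R$. If $n\ge4$, there is a normalized isomorphism, and for each such isomorphism $(\varphi,\psi)$ is a $(+1)$-isometry $S\to R$.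
\end{proposition}

\begin{proof}
The case $n=3$ was done above. Let $n\ge4$, let $F$ be an isomorphism, $h=t_{2,n-1}(1)\in\mathrm{UT}_n(S)$ and $u=\mu(1)$. Over $S$, the map $G/C\to\gamma_{n-2}/\gamma_{n-1}$ induced by $g\mapsto[g,h]$ is $(x,x')\mapsto(x,-x')$ by \eqref{eq:gh}, a bijection. Hence the map induced by $F(h)$ over $R$, namely $(a,b)\mapsto(au,-ub)$, is a bijection too. So $u$ has a left and a right inverse, and $u$ is a unit. Conjugation by $\mathrm{diag}(1,u^{-1},1,\dots,1)$ is an automorphism of $\mathrm{UT}_n(R)$ that multiplies the $(2,n-1)$ entry by $u^{-1}$ on the left, as $n-1\ne2$; composing $F$ with it gives a normalized isomorphism. For normalized $F$, apply $F$ to \eqref{eq:ggh} with this $h$: both $h$ and $F(h)$ have $y=1$, and the result is the isometry condition for $\varepsilon=+1$.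
\end{proof}

\section{The adjoint ring of the form}\label{sec:adj}

An isometry consists of additive maps only, and we want to extract a ring isomorphism from it. The tool is a ring that is defined by the form alone and that contains $R$ and $R^{\mathrm{op}}$ as corners. In this section $\varepsilon=\pm1$ is fixed, and $[x,y]=xy-yx$ is the ring commutator.

\subsection{The ring $E_R$}

Let $E=E_R$ be the set of additive maps $X\colon R^2\to R^2$ that have an \emph{adjoint}, an additive map $X^*$ with $B_R(Xv,w)=B_R(v,X^*w)$ for all $v,w$. By nondegeneracy $X^*$ is unique. The set $E$ is a ring under composition, $(XY)^*=Y^*X^*$, and $X^{**}=X$ because $B_R(X^*w,v)=\varepsilon B_R(v,X^*w)=\varepsilon B_R(Xv,w)=B_R(w,Xv)$.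

Let $J=J_R$ be the ideal of $R$ generated by all commutators, and let
\[
L=\{l:\ l[x,y]=0\text{ for all }x,y\},\qquad N=\{m:\ [x,y]m=0\text{ for all }x,y\}.
\]
The identities $z[x,y]=[zx,y]-[z,y]x$ and $[x,y]z=[x,yz]-y[x,z]$ show that $L$ and $N$ are two-sided ideals and that $LJ=0=JN$. Since $R/J$ is commutative, \emph{factors to the right of an element of $L$, and factors to the left of an element of $N$, may be permuted.} In particular, for $l\in L$, $m\in N$, $x\in R$,
\begin{equation}\label{eq:lm}
lxm=xlm=lmx,\qquad lm\in Z(R),\qquad lmJ=0 .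
\end{equation}

\begin{lemma}\label{lem:E}
$E$ consists of the maps
\[
\langle t,l,m,t'\rangle\colon(a,b)\mapsto(at+lb,\ am+t'b),\qquad t,t'\in R,\ l\in L,\ m\in N .
\]
The quadruple is determined by the map, $\langle t,l,m,t'\rangle^*=\langle t',\varepsilon l,\varepsilon m,t\rangle$, and
\begin{equation}\label{eq:mult}
\langle t_1,l_1,m_1,t_1'\rangle\langle t,l,m,t'\rangle=\langle tt_1+l_1m,\ lt_1+l_1t',\ tm_1+t_1'm,\ lm_1+t_1't'\rangle .
\end{equation}
\end{lemma}

\begin{proof}
Write additive maps $X=(f_{ij})$ and $Y=(g_{ij})$ as $2\times2$ matrices of additive maps $R\to R$. Setting one coordinate of $v=(a,b)$ and one of $w=(a',b')$ equal to zero, we see that $B_R(Xv,w)=B_R(v,Yw)$ is equivalent to the four identities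
\begin{gather*}
f_{11}(a)b'=a\,g_{22}(b'),\qquad \varepsilon a'f_{21}(a)=a\,g_{21}(a'),\\
f_{12}(b)b'=\varepsilon g_{12}(b')b,\qquad a'f_{22}(b)=g_{11}(a')b .
\end{gather*}
In the first put $t=f_{11}(1)$; then $a=1$ gives $g_{22}(b')=tb'$, and $b'=1$ gives $f_{11}(a)=at$, and these maps satisfy the identity. In the second put $m=f_{21}(1)$; then $a=1$ gives $g_{21}(a')=\varepsilon a'm$, $a'=1$ gives $f_{21}(a)=am$, and the identity becomes $a'am=aa'm$, that is $m\in N$. In the third put $l=\varepsilon g_{12}(1)$; then $b'=1$ gives $f_{12}(b)=lb$, $b=1$ gives $g_{12}(b')=\varepsilon lb'$, and the identity becomes $lbb'=lb'b$, that is $l\in L$. In the fourth put $t'=g_{11}(1)$; then $a'=1$ gives $f_{22}(b)=t'b$ and $b=1$ gives $g_{11}(a')=a't'$. This describes $E$ and $*$. The values at $(1,0)$ and $(0,1)$ are $(t,m)$ and $(l,t')$. Finally, the composite in \eqref{eq:mult} sends $(a,b)$ to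
\[
\bigl(att_1+l_1am+lbt_1+l_1t'b,\ \ atm_1+t_1'am+lbm_1+t_1't'b\bigr),
\]
and the permutation rule gives $l_1am=al_1m$, $lbt_1=lt_1b$, $t_1'am=at_1'm$, $lbm_1=lm_1b$.
\end{proof}

Let $P_1=\langle1,0,0,0\rangle$ and $P_2=1-P_1=P_1^*$ be the two coordinate projections. For $X=\langle t,l,m,t'\rangle$, formula \eqref{eq:mult} gives $P_1X=\langle t,l,0,0\rangle$ and $XP_1=\langle t,0,m,0\rangle$, so $X$ commutes with $P_1$ if and only if $l=m=0$. It also gives
\[
P_1EP_1=\{\langle t,0,0,0\rangle\}\cong R^{\mathrm{op}},\qquad P_2EP_2=\{\langle0,0,0,t'\rangle\}\cong R .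
\]

\subsection{The idempotent of an isometry}

Let $(\varphi,\psi)$ be an isometry $S\to R$. For $X\in E_S$,
\[
B_R(\varphi X\varphi^{-1}v,w)=\psi B_S(X\varphi^{-1}v,\varphi^{-1}w)=\psi B_S(\varphi^{-1}v,X^*\varphi^{-1}w)=B_R(v,\varphi X^*\varphi^{-1}w),
\]
and $(\varphi^{-1},\psi^{-1})$ is an isometry as well. So $X\mapsto\varphi X\varphi^{-1}$ is a ring isomorphism $E_S\to E_R$ that respects $*$. Let $Q=\varphi P_1^S\varphi^{-1}\in E=E_R$ be the image of the first projection of $S^2$; it projects $R^2$ onto $\varphi(S\times0)$ along $\varphi(0\times S)$. Then $Q^2=Q$, $Q^*=1-Q$ and $QEQ\cong S^{\mathrm{op}}$. The last coordinate of $Q^*=1-Q$ and the first coordinate of $Q^2=Q$ give, with \eqref{eq:lm},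
\begin{equation}\label{eq:Q}
Q=\langle t,l,m,1-t\rangle,\qquad k:=lm=t-t^2\in Z(R).
\end{equation}
We call $k$ the \emph{defect} of the isometry. The task is to compare the corner $QEQ\cong S^{\mathrm{op}}$ with the corners $P_1EP_1\cong R^{\mathrm{op}}$ and $P_2EP_2\cong R$. Two extreme cases show the two mechanisms.

\begin{example}\label{ex:extreme}
(a) Let $R$ be a noncommutative division ring. Then $J=R$, so $L=N=0$ and $E\cong R^{\mathrm{op}}\times R$. Here $k=0$, so $t^2=t$ and $t\in\{0,1\}$. If $t=1$, then $Q=P_1$ and $S\cong R$. If $t=0$, then $Q=P_2$ and $S\cong R^{\mathrm{op}}$.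

(b) Let $R$ be a field. Then $J=0$, $L=N=R$, and $E$ is the ring of $2\times2$ matrices over $R$. As $Q^*=1-Q$, the idempotent $Q$ is neither $0$ nor $1$, so it has rank one, $QEQ=RQ$, and $S\cong R$. Now $t$ need not be idempotent. For $\varepsilon=-1$ the form is the determinant, so every $\varphi(a,b)=(pa+rb,qa+sb)$ with $ps-rq=1$ gives an isometry $(\varphi,\mathrm{id})\colon R\to R$. From $\varphi^{-1}(a,b)=(sa-rb,-qa+pb)$ we get
\begin{equation}\label{eq:SL2}
Q=\langle ps,\,-pr,\,qs,\,-qr\rangle,\qquad k=-pqrs .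
\end{equation}
\end{example}

In general, if $k$ is a unit, then $kJ=0$ makes $R$ commutative, and we argue as in (b). If $k$ is nilpotent, then $t$ is nearly idempotent, and we want to split $R$ into a part where $Q$ behaves like $P_1$ and a part where it behaves like $P_2$, as in (a). Lemma~\ref{lem:fitting} reduces a $\pi$-regular $k$ to these two situations.

\begin{proposition}\label{prop:A}
If the defect $k$ of an isometry $S\to R$ is $\pi$-regular in $R$, then $R\sim S$.
\end{proposition}

The difficulty lies in the nilpotent case: the idempotent obtained from $t$ must be central, and nothing in \eqref{eq:Q} says so. It will suffice that $t$ commutes with $J$. To prove this we show that the copy of $J$ inside $E$ is seen by the isomorphism $E_S\to E_R$. Put $\mathcal J_R=\{\langle x,0,0,x'\rangle:x,x'\in J\}$. By \eqref{eq:mult} and $LJ=JN=0$,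
\begin{equation}\label{eq:ideal}
\begin{aligned}
\langle t_1,l_1,m_1,t_1'\rangle\langle x,0,0,x'\rangle&=\langle xt_1,0,0,t_1'x'\rangle,\\
\langle x,0,0,x'\rangle\langle t_1,l_1,m_1,t_1'\rangle&=\langle t_1x,0,0,x't_1'\rangle,
\end{aligned}
\end{equation}
so $\mathcal J_R$ is an ideal of $E$. The quotient resembles a ring of $2\times2$ matrices over the commutative ring $\bar R=R/J$; in particular it satisfies a Cayley--Hamilton identity.

\begin{lemma}\label{lem:CH}
Let $\bar E=E/\mathcal J_R$, and let $X\in E$ be an idempotent with $X^*=1-X$. Then $X\bar EX=\bar RX$. In particular all commutators of elements of $XEX$ lie in $\mathcal J_R$.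
\end{lemma}

\begin{proof}
The elements of $\bar E$ are quadruples $Y=\langle x,u,v,y\rangle$ with $x,y\in\bar R$, $u\in L$, $v\in N$, multiplied by \eqref{eq:mult}; this makes sense because $L$ is a right and $N$ a left $\bar R$-module. For $r\in\bar R$, both products of $\langle r,0,0,r\rangle$ with $Y$ equal $rY:=\langle rx,ur,rv,ry\rangle$, so $\bar R$ acts through central elements of $\bar E$. Put $\mathrm{tr}(Y)=x+y$. Then
\[
Y^2=\langle x^2+uv,\ u(x+y),\ (x+y)v,\ uv+y^2\rangle=\mathrm{tr}(Y)\,Y+(uv-xy)\,1 .
\]
Apply this to $X+Y$, $X$ and $Y$ and subtract: $XY+YX-\mathrm{tr}(X)Y-\mathrm{tr}(Y)X\in\bar R\,1$. The condition $X^*=1-X$ means that $X$ has the form $\langle s,\cdot,\cdot,1-s\rangle$, so $\mathrm{tr}(X)=1$. Multiplying by $X$ on both sides gives $XYX-\mathrm{tr}(Y)X\in\bar RX$.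
\end{proof}

\begin{lemma}\label{lem:tJ}
For every isometry $S\to R$, the element $t$ in \eqref{eq:Q} commutes with every $x\in J_R$.
\end{lemma}

\begin{proof}
Apply Lemma~\ref{lem:CH} over $S$ to the idempotents $\varphi^{-1}P_1\varphi$ and $\varphi^{-1}P_2\varphi$ of $E_S$, and transport the result to $E_R$: all commutators in $P_1EP_1$ and in $P_2EP_2$ lie in the ideal $\mathcal J'=\varphi\mathcal J_S\varphi^{-1}$ of $E$. So $\mathcal J'$ contains all $\langle[x,y],0,0,0\rangle$ and $\langle0,0,0,[x,y]\rangle$, and multiplying these on both sides by elements of the same corner gives $\mathcal J_R\subseteq\mathcal J'$. Elements of $\mathcal J_S$ have zero middle coordinates, so they commute with $P_1^S$; hence elements of $\mathcal J'$ commute with $Q$. For $x\in J_R$, the two products of $Q$ and $\langle x,0,0,0\rangle$ are $\langle xt,0,0,0\rangle$ and $\langle tx,0,0,0\rangle$ by \eqref{eq:ideal}.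
\end{proof}

The next lemma lets us treat the direct factors of $R$ one at a time.

\begin{lemma}\label{lem:split}
Let $(\varphi,\psi)$ be an isometry $S\to R$ and $c$ a central idempotent of $R$. There is a central idempotent $s$ of $S$ such that $(\varphi,\psi)$ restricts to isometries $sS\to cR$ and $(1-s)S\to(1-c)R$. Their idempotents are obtained from \eqref{eq:Q} by multiplying all four coordinates by $c$ and by $1-c$.
\end{lemma}

\begin{proof}
The map $\langle c,0,0,c\rangle$ is multiplication by $c$ on $R^2$; it is a central idempotent of $E_R$ fixed by $*$. So $X=\varphi^{-1}\langle c,0,0,c\rangle\varphi$ is a central idempotent of $E_S$ fixed by $*$. It commutes with $P_1^S$, so $X=\langle s,0,0,s'\rangle$; it is fixed by $*$, so $s'=s$; it commutes with all $\langle x,0,0,0\rangle$, so $s$ is central; and $s^2=s$. Comparing images, $\varphi((sS)^2)=(cR)^2$. For $x\in sS$ we have $x=B_S((x,0),(0,s))$, so $\psi(x)=B_R(\varphi(x,0),\varphi(0,s))\in cR$. The pair $1-c$, $1-s$ has the same properties. Since $\psi$ is a bijection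 from $sS\oplus(1-s)S$ to $cR\oplus(1-c)R$ that maps summand into summand, it maps each summand onto the corresponding one. The idempotent of the restricted isometry is the restriction of $Q$ to $(cR)^2$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:A}]
\emph{Decomposition of $R$.} This is the only place where the hypothesis is used. By Lemma~\ref{lem:fitting}, $R=R_1\times R_2$, where $k$ is a unit in $R_1$ and $k^M=0$ in $R_2$ for some $M\ge1$. By Lemma~\ref{lem:split} the isometry splits accordingly. Work in $R_2$, writing $t$ for the component of $t$. Expand $1=(t+(1-t))^{2M-1}$ and let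
\[
t_0=\sum_{j\ge M}\binom{2M-1}{j}t^j(1-t)^{2M-1-j},\qquad 1-t_0=\sum_{j<M}\binom{2M-1}{j}t^j(1-t)^{2M-1-j}.
\]
As polynomials in $t$, $t_0$ is divisible by $t^M$ and $1-t_0$ by $(1-t)^M$. Since $t^M(1-t)^M=k^M=0$, the element $t_0$ is idempotent. By Lemma~\ref{lem:tJ} it commutes with $J_{R_2}$ elementwise. For $y\in R_2$ the elements $z=t_0y(1-t_0)=[t_0,y](1-t_0)$ and $z'=(1-t_0)yt_0=(1-t_0)[y,t_0]$ lie in $J_{R_2}$, so $z=t_0z=zt_0=0$ and $z'=z't_0=t_0z'=0$. Hence $t_0y=t_0yt_0=yt_0$, and $t_0$ is central. Writing $t_0=t\,g(t)$ with $g\in\mathbb Z[T]$, we see that $tt_0$ has the inverse $g(t)t_0$ in $t_0R_2$. In the same way $1-t_0\in(1-t)\mathbb Z[t]$ makes $1-t$ a unit in $(1-t_0)R_2$.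

By Lemmas~\ref{lem:split} and~\ref{lem:sim}(a) we may therefore assume that one of $k$, $t$, $1-t$ is a unit of $R$. In the last two cases we use this remark: if $P,Q$ are idempotents of $E$, and $X\in PEQ$, $Y\in QEP$ satisfy $XY=P$ and $YX=Q$, then $A\mapsto YAX$ is a ring isomorphism $PEP\to QEQ$ with inverse $A'\mapsto XA'Y$.

\emph{Case 1: $k$ is a unit.} By \eqref{eq:lm}, $J=0$, so $R$ is commutative and $\mathcal J_R=0$. By Lemma~\ref{lem:CH}, $r\mapsto rQ=\langle rt,lr,rm,r(1-t)\rangle$ is a surjective ring homomorphism $R\to QEQ$. It is injective, because $rt=0=r(1-t)$ gives $r=0$. So $S^{\mathrm{op}}\cong R$, and $S\cong R$ by commutativity.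

\emph{Case 2: $t$ is a unit.} Let $W=\langle t^{-1},0,0,0\rangle\in P_1EP_1$, $X=P_1Q$, $Y=QW$. Then $XY=(P_1QP_1)W=\langle t,0,0,0\rangle W=P_1$. By \eqref{eq:mult}, $WQ=\langle1,lt^{-1},0,0\rangle$ and $YX=Q(WQ)=\langle t,l,m,lt^{-1}m\rangle$. By \eqref{eq:lm}, $lt^{-1}m=t^{-1}k=1-t$, so $YX=Q$. Hence $R^{\mathrm{op}}\cong S^{\mathrm{op}}$ and $R\cong S$.

\emph{Case 3: $1-t$ is a unit.} Let $W=\langle0,0,0,(1-t)^{-1}\rangle\in P_2EP_2$, $X=P_2Q$, $Y=QW$. Then $XY=(P_2QP_2)W=\langle0,0,0,1-t\rangle W=P_2$. By \eqref{eq:mult}, $WQ=\langle0,0,(1-t)^{-1}m,1\rangle$ and $YX=Q(WQ)=\langle l(1-t)^{-1}m,\,l,\,m,\,1-t\rangle$. By \eqref{eq:lm}, $l(1-t)^{-1}m=(1-t)^{-1}k=t$, so $YX=Q$. Hence $R\cong S^{\mathrm{op}}$.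
\end{proof}

Propositions~\ref{prop:isom} and~\ref{prop:A} and Lemma~\ref{lem:sim}(c) give the following statement, which contains Theorem~\ref{thm:iso}(b).

\begin{proposition}\label{prop:B}
Let $n\ge3$, and let every central element of $R$ be $\pi$-regular. Then for every ring $S$: $\mathrm{UT}_n(R)\cong\mathrm{UT}_n(S)$ if and only if $R\sim S$.
\end{proposition}

\section{Defining the ring in the group}\label{sec:def}

We now define, inside $\mathrm{UT}_n(R)$ with the parameters $c_{ij}=t_{ij}(1)$, the ring $R$ on the center $Z$ together with the maps $t_{1n}(a)\mapsto t_{ij}(a)$. The case $n=3$ shows the idea. By \eqref{eq:cent}, $C(c_{12})=t_{12}(R)Z$ and $C(c_{23})=t_{23}(R)Z$. The elements $g\in C(c_{12})$ with $[g,c_{23}]=t_{13}(a)$ form the coset $t_{12}(a)Z$, the elements $g'\in C(c_{23})$ with $[c_{12},g']=t_{13}(b)$ form the coset $t_{23}(b)Z$, and then $[g,g']=t_{13}(ab)$. Commutators do not see the center, so these conditions determine $t_{12}(a)$ and $t_{23}(b)$ only modulo $Z$. For $n\ge4$, intersecting centralizers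 leaves two unwanted entries, which two commutator tests remove.

Let $H$ be any group with center $Z$ and with a tuple $\bar c=(c_{ij})_{1\le i<j\le n}$. The following sets are defined by formulas over $\bar c$ that depend only on $n$.
\begin{align*}
C_i&=\textstyle\bigcap\{C_H(c_{kl}):l\ne i,\ k\ne i+1\}&&(1\le i\le n-1),\\
D_1&=C_1,\qquad D_{n-1}=C_{n-1},\\
A_j&=\{[h,c_{2j}]:h\in D_1\}&&(3\le j\le n),\\
A'_i&=\{[c_{i,n-1},h]:h\in D_{n-1}\}&&(1\le i\le n-2),\\
D_i&=\{g\in C_i:[c_{1i},g]\in A_{i+1},\ [g,c_{i+1,n}]\in A'_i\}&&(1<i<n-1),\\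
Y_{i,i+1}&=D_i,\qquad Y_{ij}=\{[h,c_{i+1,j}]:h\in D_i\}&&(j-i\ge2).
\end{align*}
For $z\in Z$ put $T_{1n}(z)=\{z\}$ and
\begin{align*}
T_{1j}(z)&=\{g\in Y_{1j}:[g,c_{jn}]=z\}&&(2\le j<n),\\
T_{ij}(z)&=\{g\in Y_{ij}:[c_{1i},g]\in T_{1j}(z)\}&&(2\le i<j\le n).
\end{align*}
Finally, write $z*z'=z''$ if $z''=[g,g']$ for some $g\in T_{12}(z)$, $g'\in T_{2n}(z')$.

\begin{lemma}\label{lem:eval}
In $H=\mathrm{UT}_n(R)$ with $c_{ij}=t_{ij}(1)$ we have $D_i=t_{i,i+1}(R)Z$,
\[
T_{i,i+1}(t_{1n}(a))=t_{i,i+1}(a)Z,\qquad T_{ij}(t_{1n}(a))=\{t_{ij}(a)\}\quad(j-i\ge2),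
\]
and $a\mapsto t_{1n}(a)$ is a ring isomorphism $R\to(Z,\cdot,*,c_{1n})$.
\end{lemma}

\begin{proof}
Let $g\in C_i$. By \eqref{eq:cent}, commuting with $c_{1r}$ ($2\le r\le n$, $r\ne i$) makes all rows other than $1$ and $i$ trivial, and commuting with $c_{sn}$ ($s\le n-1$, $s\ne i+1$) removes the off-diagonal entries of all columns other than $i+1$ and $n$. So the off-diagonal entries of $g$ are among $(1,n)$, $(i,i+1)$, $(1,i+1)$, $(i,n)$. Conversely $t_{i,i+1}(R)Z\subseteq C_i$ by \eqref{eq:rel}. For $i=1$ and $i=n-1$ the four positions reduce to two, so $D_1=t_{12}(R)Z$ and $D_{n-1}=t_{n-1,n}(R)Z$. Then \eqref{eq:rel} gives $A_j=t_{1j}(R)$ and $A'_i=t_{in}(R)$. Let $1<i<n-1$ and $g\in C_i$. Then $c_{1i}g-gc_{1i}=g_{i,i+1}e_{1,i+1}+g_{in}e_{1n}$, and rows $i+1,n$ of $gc_{1i}$ are trivial. Also $gc_{i+1,n}-c_{i+1,n}g=g_{i,i+1}e_{in}+g_{1,i+1}e_{1n}$, and row $n$ of any element is trivial. By \eqref{eq:comm},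
\[
[c_{1i},g]=1+g_{i,i+1}e_{1,i+1}+g_{in}e_{1n},\qquad [g,c_{i+1,n}]=1+g_{i,i+1}e_{in}+g_{1,i+1}e_{1n}.
\]
The two tests in the definition of $D_i$ thus say $g_{in}=0$ and $g_{1,i+1}=0$, so $D_i=t_{i,i+1}(R)Z$. Now $Y_{ij}=t_{ij}(R)$ for $j-i\ge2$, and the remaining claims follow from $[t_{1j}(a),c_{jn}]=t_{1n}(a)$, $[c_{1i},t_{ij}(a)]=t_{1j}(a)$ and $[t_{12}(a),t_{2n}(b)]=t_{1n}(ab)$.
\end{proof}

Consequently every formula $\chi(\bar x)$ of ring theory has a translation $\chi^\dagger(\bar x,\bar c)$ into group theory (restrict the variables to $Z$, read $+$ as $\cdot$, the product as $*$, and $1$ as $c_{1n}$) such that $R\models\chi(\bar a)$ if and only if $\mathrm{UT}_n(R)\models\chi^\dagger(t_{1n}(\bar a),\bar c)$. In the other direction, replacing each group variable by $n(n-1)/2$ ring variables translates sentences about $\mathrm{UT}_n(R)$ into sentences about $R$, uniformly in $R$. So $R\equiv R^*$ implies $\mathrm{UT}_n(R)\equiv\mathrm{UT}_n(R^*)$.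

\section{Tame rings: every model is unitriangular}\label{sec:tame}

Let $G\equiv\mathrm{UT}_n(R)$. We write down, in one formula $\Phi(\bar c)$, what Lemmas~\ref{lem:nf} and~\ref{lem:eval} say about the sets $T_{ij}(z)$; then $G$ contains a tuple $\bar c$ satisfying $\Phi$, and $Z(G)$ becomes a ring $S$. To map $\mathrm{UT}_n(S)$ to $G$ we must choose elements in the cosets $T_{i,i+1}(z)$ additively in $z$, that is, we must split the extension $Z\le D_i$. Splitting is a statement about a subgroup, not about elements, so it cannot be put into $\Phi$ directly. What can be said in first-order terms is purity for finitely many integers, and tameness makes this enough.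

\begin{lemma}\label{lem:ep}
Let $R\models\theta_m$. For a prime $p$ let $e_p$ be the idempotent of Lemma~\ref{lem:fitting} for $c=p\cdot1$. Then $e_p\ne0$ if and only if $R^+$ has $p$-torsion, and $e_pe_q=0$ for $p\ne q$. If $R$ is tame, there is an integer $\nu\ge1$ such that the group $\nu R^+$ is divisible.
\end{lemma}

\begin{proof}
The first claim follows from $e_pR=\{x:p^mx=0\}$. The element $e_pe_q$ is killed by the coprime integers $p^m$ and $q^m$. Let $R$ be tame, $\Pi$ the finite set of primes with $e_p\ne0$, $\nu=\prod_{p\in\Pi}p^m$ and $e=\sum_{p\in\Pi}e_p$, a central idempotent with $\nu e=0$. For every prime $q$, the ring $(1-e)R$ is a direct factor of $(1-e_q)R$, so $q$ is invertible in it. Hence $\nu R=\nu(1-e)R=(1-e)R$, which is divisible.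
\end{proof}

For an integer $\nu\ge1$ let $\Phi_\nu(\bar c)$ be the conjunction of the following first-order statements about a group with center $Z$.
\begin{enumerate}
\item[(1)] The relation $*$ is an operation $Z\times Z\to Z$, $c_{1n}\in Z$, and $S=(Z,\cdot,*,c_{1n})$ is an associative ring with unit $c_{1n}$.
\item[(2)] For $j-i\ge2$, each $T_{ij}(z)$ is a singleton $\{\tau_{ij}(z)\}$, and $\tau_{ij}$ is a homomorphism on $Z$. Each $D_i$ is an abelian subgroup containing $Z$, each $T_{i,i+1}(z)$ is a coset of $Z$ in $D_i$, and $z\mapsto T_{i,i+1}(z)$ is an isomorphism $Z\to D_i/Z$.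
\item[(3)] For $g\in T_{ij}(z)$ and $h\in T_{kl}(z')$: $[g,h]=1$ if $j\ne k$ and $i\ne l$, and $[g,h]\in T_{il}(z*z')$ if $j=k$.
\item[(4)] For each $g$ there are unique $z_{ij}\in Z$, $(i,j)\ne(1,n)$, with $g\in\prod T_{ij}(z_{ij})\cdot Z$, the product taken in the fixed order.
\item[(5)] For all $i$ and all divisors $d$ of $\nu$: $\{g^d:g\in D_i\}\cap Z=\{z^d:z\in Z\}$.
\end{enumerate}

\begin{example}\label{ex:Q8}
Statements (1)--(4) do not suffice. Let $n=3$ and let $H=\{\pm1,\pm i,\pm j,\pm k\}$ be the quaternion group with $c_{12}=i$, $c_{23}=j$, $c_{13}=-1$. Then $Z=\{\pm1\}$, $D_1=\langle i\rangle$, $D_2=\langle j\rangle$, $T_{12}(-1)=\{\pm i\}$, $T_{23}(-1)=\{\pm j\}$, $T_{12}(1)=T_{23}(1)=Z$, and $[i,j]=-1$. So (1)--(4) hold with $S=\mathbb F_2$. But $H$ has one involution, while $t_{12}(1)$ and $t_{13}(1)$ are two involutions in $\mathrm{UT}_3(\mathbb F_2)$. Here $D_1$ is cyclic of order $4$, and (5) fails for $d=2$.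
\end{example}

\begin{proposition}\label{prop:C}
If $R$ is tame and $n\ge3$, then every group $G\equiv\mathrm{UT}_n(R)$ is isomorphic to $\mathrm{UT}_n(S)$ for some ring $S$.
\end{proposition}

\begin{proof}
Take $\nu$ from Lemma~\ref{lem:ep}. The group $\mathrm{UT}_n(R)$ with $c_{ij}=t_{ij}(1)$ satisfies $\Phi_\nu$. Indeed, (1)--(3) follow from Lemma~\ref{lem:eval} and \eqref{eq:rel}, and (4) from Lemma~\ref{lem:nf}. For (5), the element $(t_{i,i+1}(a)t_{1n}(b))^d=t_{i,i+1}(da)t_{1n}(db)$ lies in $Z$ only if $da=0$, and then it equals $t_{1n}(b)^d$. So $G$ contains a tuple $\bar c$ satisfying $\Phi_\nu$. Let $Z=Z(G)$, and write the abelian groups $Z\le D_i$ additively. For each prime $q$, the sentence ``$\nu Z\subseteq q\nu Z$'' holds in $\mathrm{UT}_n(R)$, whose center is $R^+$, hence in $G$. So $\nu Z$ is divisible.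

\emph{$Z$ is a direct summand of $D_i$.} First, $Z/\nu Z$ is pure in $D_i/\nu Z$. Let $x\in D_i$ and $j\ge1$ with $jx\in Z$, and let $d=\gcd(j,\nu)$. By (5), $jx\in dD_i\cap Z=dZ$. Since $d$ is an integral combination of $j$ and $\nu$, we have $dZ\subseteq jZ+\nu Z$, so $jx\in jZ+\nu Z$, which is purity. The group $Z/\nu Z$ is bounded, so by (F5) there is a subgroup $Y$ with $Y+Z=D_i$ and $Y\cap Z=\nu Z$. Again by (F5), $Y=\nu Z\oplus Y_i$ for some $Y_i$. Then $Y_i\cap Z\subseteq Y_i\cap\nu Z=0$ and $Y_i+Z=Y+Z=D_i$, so $D_i=Z\oplus Y_i$.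

\emph{The isomorphism.} Let $\tau_{i,i+1}(z)$ be the unique element of $T_{i,i+1}(z)\cap Y_i$. By (2), $\tau_{i,i+1}(z)\tau_{i,i+1}(z')$ lies in $T_{i,i+1}(zz')\cap Y_i$, so $\tau_{i,i+1}$ is a homomorphism $S^+\to G$. Note that $\tau_{1n}$ is the identity of $Z$. The elements $\tau_{ij}(a)$, $a\in S$, satisfy the relations \eqref{eq:rel}: the first by (2), the third by (3), and the second by (3) because $T_{il}$ is single-valued when $i<j<l$. By Lemma~\ref{lem:pres}, $t_{ij}(a)\mapsto\tau_{ij}(a)$ extends to a homomorphism $\mathrm{UT}_n(S)\to G$. Every element of $T_{ij}(z)$ is $\tau_{ij}(z)$ times a central element, so by (4) every $g\in G$ is $\bigl(\prod_{(i,j)\ne(1,n)}\tau_{ij}(z_{ij})\bigr)z$ with unique $z_{ij}\in Z$ and then unique $z\in Z$. By Lemma~\ref{lem:nf} the elements of $\mathrm{UT}_n(S)$ have the same unique form, with $t_{ij}$ for $\tau_{ij}$ and the central factor $t_{1n}(z)$ last. So the homomorphism is bijective.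
\end{proof}

Both parts of tameness enter through $\nu$: condition (i) bounds each $p$-primary part of $R^+$ by $p^m$ and makes $p$ invertible on a complement, and condition (ii) keeps the number of purity statements in (5) finite, so that $\Phi_\nu$ is a single formula.

\section{Wild rings: many models}\label{sec:wild}

Each way of being wild produces an infinite strictly descending chain of principal ideals, which gives instability, and a binary branching along the chain, which gives many types.

\begin{proposition}\label{prop:D}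
If $R$ is wild, then $I(\lambda,\mathrm{UT}_n(R))=2^\lambda$ for all infinite $\lambda$ and all $n\ge3$.
\end{proposition}

\begin{proof}
We shall find a ring $R^*\equiv R$ and an element $c\in R^*$ such that
\begin{enumerate}
\item[($\alpha$)] there are $2^{\aleph_0}$ sets $\Sigma_\eta(x)$ of formulas with the parameter $c$, each finitely satisfiable in $R^*$, such that the union of any two of them is not finitely satisfiable in $R^*$;
\item[($\beta$)] the formula $x\in yR^*$, that is $\exists w\,(x=yw)$, has the order property in $R^*$.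
\end{enumerate}
This suffices. The group $H=\mathrm{UT}_n(R^*)$ is a model of $\mathcal T=\mathrm{Th}(\mathrm{UT}_n(R))$, and it is infinite. By ($\beta$) and the translation $\chi\mapsto\chi^\dagger$ of Section~\ref{sec:def}, $\mathcal T$ is unstable, and (F3) settles uncountable $\lambda$. By ($\alpha$) and compactness, the translation of $\Sigma_\eta$ is realized by an element $x_\eta$ of an elementary extension of $H$. If the tuples $(\bar c,t_{1n}(c),x_\eta)$ and $(\bar c,t_{1n}(c),x_{\eta'})$ had the same type for $\eta\ne\eta'$, then $x_\eta$ would realize both translated sets, and $\Sigma_\eta\cup\Sigma_{\eta'}$ would be finitely satisfiable in $R^*$. So $\mathcal T$ has $2^{\aleph_0}$ types of tuples of a fixed length, and (F4) settles $\lambda=\aleph_0$.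

\emph{Case 1: $R\not\models\theta_m$ for all $m$.} For each $m$ there is a central $c\in R$ with $c^m\notin c^{m+1}R$. Then $c^j\notin c^{j+1}R$ for $0\le j\le m$, since otherwise we could multiply by $c^{m-j}$. By compactness some $R^*\equiv R$ has a central $c$ with $c^j\notin c^{j+1}R^*$ for all $j\ge0$. For $\eta\in\{0,1\}^{\mathbb N}$ let
\[
\Sigma_\eta(x)=\Bigl\{\,x-\textstyle\sum_{i<j}\eta_ic^i\in c^jR^*\ :\ j\ge1\Bigr\},
\]
which says that $x$ has the $c$-adic expansion $\eta$. The partial sum $\sum_{i<j_0}\eta_ic^i$ satisfies the conditions with $j\le j_0$. If $\eta,\eta'$ first differ at $i$, the two conditions with $j=i+1$ give $c^i\in c^{i+1}R^*$ by subtraction, which is false. For ($\beta$): $c^i\in c^jR^*$ holds for $i\ge j$, and it fails for $i<j$ because $c^jR^*\subseteq c^{i+1}R^*$.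

\emph{Case 2: $R\models\theta_m$, and $R^+$ has $p$-torsion for infinitely many primes $p_1,p_2,\dots$.} Let $R^*=R$; no parameter is needed. By Lemma~\ref{lem:ep} the $e_{p_i}$ are nonzero, pairwise orthogonal central idempotents, and by Lemma~\ref{lem:fitting}, $x\in p_i^mR$ if and only if $e_{p_i}x=0$. For $\eta\in\{0,1\}^{\mathbb N\setminus\{0\}}$ let
\[
\Sigma_\eta(x)=\{x\notin p_i^mR:\eta_i=1\}\cup\{x\in p_i^mR:\eta_i=0\}.
\]
The element $\sum_{i\le i_0}\eta_ie_{p_i}$ satisfies the conditions with $i\le i_0$, and two different sets contain a formula and its negation. For ($\beta$) let $x_j=1-e_{p_1}-\dots-e_{p_j}$. These are pairwise distinct central idempotents with $x_ix_j=x_{\max(i,j)}$, so $x_i\in x_jR$ if and only if $x_jx_i=x_i$, if and only if $i\ge j$.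
\end{proof}

Case 1 explains why tameness asks for a uniform exponent $m$: without it, even if every central element of $R$ is $\pi$-regular, some $R^*\equiv R$ has one that is not.

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

Part (a) is Proposition~\ref{prop:D}. Let $R$ be tame with $R\models\theta_m$, and let $n\ge3$. Let $\mathcal K$ be the class of rings $S$ with $S^{\mathcal U}\sim R^{\mathcal U}$ for some ultrafilter $\mathcal U$. Proposition~\ref{prop:B} concerns isomorphism, and ultrapowers convert elementary equivalence into isomorphism.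

\emph{Step 1: $\mathrm{UT}_n(S)\equiv\mathrm{UT}_n(R)$ if and only if $S\in\mathcal K$.} If the groups are elementarily equivalent, (F2) and (F1) give $\mathcal U$ with $\mathrm{UT}_n(S^{\mathcal U})\cong\mathrm{UT}_n(R^{\mathcal U})$. Since $R^{\mathcal U}\models\theta_m$, Proposition~\ref{prop:B} gives $S^{\mathcal U}\sim R^{\mathcal U}$. Conversely, $S^{\mathcal U}\sim R^{\mathcal U}$ gives $\mathrm{UT}_n(S)^{\mathcal U}\cong\mathrm{UT}_n(R)^{\mathcal U}$ by Lemma~\ref{lem:sim}(c) and (F1), so $\mathrm{UT}_n(S)\equiv\mathrm{UT}_n(R)$.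

\emph{Step 2: for $S,S'\in\mathcal K$, $\mathrm{UT}_n(S)\cong\mathrm{UT}_n(S')$ if and only if $S\sim S'$.} By Lemma~\ref{lem:sim}(b), $S^{\mathcal U}\models\theta_m$, so $S\models\theta_m$, and Proposition~\ref{prop:B} applies to $S$.

By Proposition~\ref{prop:C} and Step~1, the models of $\mathrm{Th}(\mathrm{UT}_n(R))$ are, up to isomorphism, the groups $\mathrm{UT}_n(S)$ with $S\in\mathcal K$. As $|\mathrm{UT}_n(S)|=|S|^{n(n-1)/2}$, the group has cardinality $\lambda$ if and only if $S$ does. By Step~2 the isomorphism types of models of cardinality $\lambda$ correspond to the $\sim$-classes of rings in $\mathcal K$ of cardinality $\lambda$. Neither this description nor the value in (a) involves $n$. \qed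

\section{The isomorphism problem: $n=3$ against $n\ge4$}\label{sec:n}

It remains to prove parts (a) and (c) of Theorem~\ref{thm:iso}. Both turn on which defects $k$ can occur.

\subsection{For $n\ge4$ the defect is always $\pi$-regular}

The middle coordinates of $Q^*=1-Q$ give $\varepsilon l=-l$ and $\varepsilon m=-m$. For $\varepsilon=+1$ this means $2l=2m=0$, so $k=0$ if $R^+$ has no $2$-torsion. In characteristic $2$ the two forms coincide, and the form alone is not enough: over $\mathbb F_2[T]$, the computation \eqref{eq:SL2} with $p=s=T$, $r=1$, $q=T^2+1$ gives an isometry with the defect $T^2(T^2+1)$, which is not $\pi$-regular by degrees. The missing information is in the $(1,n)$ entry of \eqref{eq:gh}, which Proposition~\ref{prop:isom} did not use.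

\begin{proof}[Proof of Theorem~\ref{thm:iso}(a)]
One direction is Lemma~\ref{lem:sim}(c). Let $n\ge4$, let $F\colon\mathrm{UT}_n(S)\to\mathrm{UT}_n(R)$ be a normalized isomorphism with the maps $\varphi,\mu,\psi$ of Section~\ref{sec:isom}, and let $Q=\langle t,l,m,1-t\rangle$ and $k=lm$ be as in \eqref{eq:Q}. We show that $k^3(1-k)^2=0$. Then $k^3=k^4(2-k)$, so $k$ is $\pi$-regular and $R\sim S$ by Proposition~\ref{prop:A}.

For $y\in S$ let $h_y=t_{2,n-1}(y)$, and let $F(h_y)\in M$ have the entries $\mu(y),\rho(y),\sigma(y)$ at $(2,n-1),(1,n-1),(2,n)$. Write $\varphi(x,0)=(\alpha(x),\beta(x))$; these are the coordinates of $F(t_{12}(x))$. Apply $F$ to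
\[
[t_{12}(x),h_y]=t_{1,n-1}(xy)=[t_{12}(xy),h_1]
\]
and evaluate both ends by \eqref{eq:gh}, with $r=\mu(y)$, $(a,b)=(\alpha(x),\beta(x))$ and $\mu(1)=1$. The entries at $(1,n-1)$ and $(2,n)$ give $\alpha(xy)=ar$ and $\beta(xy)=rb$. The entry at $(1,n)$ then gives
\[
a\sigma(y)-\rho(y)b-arb=ar\sigma(1)-\rho(1)rb-ar^2b .
\]
Since $\mu$ is bijective, for every $r\in R$ there are $v_r,w_r\in R$, namely $v_r=r\sigma(1)-\sigma(y)$ and $w_r=\rho(1)r-\rho(y)$ with $y=\mu^{-1}(r)$, such that
\begin{equation}\label{eq:quad}
a(r^2-r)b=av_r-w_rb\qquad\text{for all }(a,b)\in\varphi(S\times0)=Q(R^2).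
\end{equation}
The left side is quadratic in $(a,b)$ and the right side is linear. We exploit this on two families of elements of $Q(R^2)$.

Take $(a,b)=Q(a_0,0)=(a_0t,a_0m)$. Permuting factors to the left of $m$, \eqref{eq:quad} reads $ta_0^2(r^2-r)m=a_0(tv_r-w_rm)$. For $a_0=1$ it gives $tv_r-w_rm=t(r^2-r)m$, and substituting back,
\[
t(a_0^2-a_0)(r^2-r)m=0\qquad(a_0,r\in R).
\]
Put $a_0=r=k$ and multiply by $l$ on the left. As $k$ is central and $ltm=tk$ by \eqref{eq:lm}, we get $tk(k^2-k)^2=0$.

Take $(a,b)=Q(0,b_0)=(lb_0,(1-t)b_0)$. Permuting factors to the right of $l$, \eqref{eq:quad} reads $l(r^2-r)(1-t)b_0^2=(lv_r-w_r(1-t))b_0$. For $b_0=1$ it gives $lv_r-w_r(1-t)=l(r^2-r)(1-t)$, and substituting back,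
\[
l(r^2-r)(1-t)(b_0^2-b_0)=0\qquad(b_0,r\in R).
\]
Put $b_0=r=k$ and multiply by $m$ on the right; since $l(1-t)m=(1-t)k$, we get $(1-t)k(k^2-k)^2=0$. The sum of the two identities is $k(k^2-k)^2=k^3(1-k)^2=0$.
\end{proof}

\subsection{A counterexample for $n=3$}

For $\varepsilon=-1$, commutative rings admit all of $\mathrm{SL}_2$ as isometries, while on a noncommutative factor we may use the identity (which keeps the product) or the map $(a,b)\mapsto(-b,a)$ (which reverses it). The idea is to glue two noncommutative rings to $\mathbb F_3[T]$ at the points $T=1$ and $T=0$, so that the result has no nontrivial idempotent, and to use a matrix in $\mathrm{SL}_2(\mathbb F_3[T])$ that is the identity at $T=1$ and $(a,b)\mapsto(-b,a)$ at $T=0$.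

\begin{proof}[Proof of Theorem~\ref{thm:iso}(c)]
Let $\Lambda=\mathbb F_3\oplus\mathfrak m$, where $\mathfrak m$ has the basis $x,y,z,w$ with $xx=z$, $xy=w$ and all other products of basis elements equal to $0$. All triple products in $\mathfrak m$ vanish, so $\Lambda$ is an associative ring. Let $\kappa\colon\Lambda\to\mathbb F_3$ be the homomorphism with kernel $\mathfrak m$. Put
\[
R=\{(f,c_1,c_2)\in\mathbb F_3[T]\times\Lambda\times\Lambda:\ f(1)=\kappa(c_1),\ f(0)=\kappa(c_2)\},
\]
and let $S$ be the same set, regarded as a subring of $\mathbb F_3[T]\times\Lambda\times\Lambda^{\mathrm{op}}$.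

\emph{An isometry $S\to R$ for $\varepsilon=-1$.} The elements
\[
p=(T,1,0),\quad q=(1-T,0,1),\quad r=(-(1-T)^2,0,-1),\quad s=(T^2,1,0)
\]
lie in $R$ and are central. In characteristic $3$ we have $(1-T)^3=1-T^3$, so $ps-rq=(T^3+(1-T)^3,1,1)=1$. Hence $\varphi(a,b)=(pa+rb,\,qa+sb)$ is bijective on $R^2$, with inverse $(a,b)\mapsto(sa-rb,\,-qa+pb)$. Expanding, with $[\,,]$ the ring commutator of $R$,
\begin{align*}
B_R(\varphi(a,b),\varphi(a',b'))&=(pa+rb)(qa'+sb')-(pa'+rb')(qa+sb)\\
&=pq[a,a']+rs[b,b']+a\star b'-a'\star b,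
\end{align*}
where $a\star b=ps\,ab-rq\,ba=ps\,ab+(1-ps)\,ba$. The elements $pq$ and $rs$ lie in $\mathbb F_3[T]\times0\times0$, and commutators have first coordinate $0$, so the first two terms vanish. Since $ps=(T^3,1,0)$, the product $\star$ is the ordinary product in the first two coordinates and the reversed product in the third; it is the multiplication of $S$. So $(\varphi,\mathrm{id})$ is an isometry $S\to R$.

\emph{$\mathrm{UT}_3(S)\cong\mathrm{UT}_3(R)$.} When $2$ is invertible, the group is determined by the form. Write an element of $\mathrm{UT}_3(R)$ as $(a,b,c)=(g_{12},g_{23},g_{13})$, so that $(a,b,c)(a',b',c')=(a+a',b+b',c+c'+ab')$. The identity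
\[
c+c'+ab'-\tfrac12(a+a')(b+b')=(c-\tfrac12ab)+(c'-\tfrac12a'b')+\tfrac12(ab'-a'b)
\]
shows that $(a,b,c)\mapsto((a,b),c-\tfrac12ab)$ identifies $\mathrm{UT}_3(R)$ with $R^2\times R$ under the product $(v,\xi)(v',\xi')=(v+v',\,\xi+\xi'+\tfrac12B_R(v,v'))$. The same holds for $S$, and $(v,\xi)\mapsto(\varphi v,\xi)$ is an isomorphism.

\emph{$R\not\sim S$.} Let $(f,c_1,c_2)\in R$ be idempotent. Then $f\in\{0,1\}$. If $f=0$, then $c_i\in\mathfrak m$ and $c_i=c_i^3=0$; if $f=1$, apply this to $1-(f,c_1,c_2)$. So $R$ has only the idempotents $0$ and $1$, and $R\sim S$ would mean $R\cong S$ or $R\cong S^{\mathrm{op}}$. In each of $R$, $S$, $S^{\mathrm{op}}$ the set of nilpotent elements is $\mathrm{Nil}=0\times\mathfrak m\times\mathfrak m$. For $j=\lambda_1x+\lambda_2y+\lambda_3z+\lambda_4w$ we have $jx=\lambda_1z$ and $xj=\lambda_1z+\lambda_2w$. Hence $\{j\in\mathfrak m:j\mathfrak m=0\}$ is spanned by $y,z,w$ and has $3^3$ elements, while $\{j\in\mathfrak m:\mathfrak mj=0\}$ is spanned by $z,w$ and has $3^2$ elements. The isomorphism invariant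 $|\{j\in\mathrm{Nil}:j\,\mathrm{Nil}=0\}|$ is therefore $3^6$ for $R$ and $3^5$ for $S$ and for $S^{\mathrm{op}}$. So $R\not\sim S$, and part (a) gives $\mathrm{UT}_n(R)\not\cong\mathrm{UT}_n(S)$ for $n\ge4$.
\end{proof}

In this example the computation \eqref{eq:SL2} applies, since $p,q,r,s$ are central, and gives $t=ps$ and $k=t(1-t)=(T^3(1-T)^3,0,0)$. Comparing degrees in the first coordinate shows that $k$ is not $\pi$-regular. So the hypothesis of Proposition~\ref{prop:A} cannot be dropped, and $R$ is wild.

\begin{thebibliography}{9}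

\bibitem{UT}
\emph{The model theory of unitriangular groups},
\texttt{https://core.ac.uk/download/pdf/82384620.pdf}.

\bibitem{Sh}
Shelah, \emph{Classification Theory}.

\end{thebibliography}
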